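\title{The lattice of Fitting classes is not modular}

\begin{abstract}
We show that neither the lattice of all Fitting classes of finite groups nor the lattice of Fitting classes of finite solvable groups is modular. An explicit pentagon is formed by Fitting classes of solvable $\{2,3,5\}$-groups. More precisely, for a set $\pi$ of primes the lattice of Fitting classes of finite solvable $\pi$-groups is modular if and only if $|\pi|\le 1$. The proofs combine a gluing construction, which joins two copies of a group along a central subgroup, with the explicit description of a Fitting class that contains the group but not the result of the gluing.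
\end{abstract}

\section{Introduction}\label{sec:intro}

All groups in this paper are finite. A \emph{class} of groups is a collection of groups that contains, with each member, all groups isomorphic to it. A class $\mathfrak F$ is a \emph{Fitting class} if
\begin{itemize}
\item[(F1)] $G\in\mathfrak F$ and $N\trianglelefteq G$ imply $N\in\mathfrak F$;
\item[(F2)] $N_1,N_2\trianglelefteq G$ and $N_1,N_2\in\mathfrak F$ imply $N_1N_2\in\mathfrak F$.
\end{itemize}
The nilpotent groups, the solvable groups and, for a set $\pi$ of primes, the $\pi$-groups form Fitting classes. A non-empty Fitting class $\mathfrak F$ singles out in every group $G$ a largest normal subgroup that belongs to $\mathfrak F$, the \emph{radical} $G_{\mathfrak F}$: it is the product of all normal $\mathfrak F$-subgroups, and it lies in $\mathfrak F$ by (F2). For the $p$-groups the radical is $O_p(G)$, for the nilpotent groups it is the Fitting subgroup.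

An intersection of Fitting classes is a Fitting class. Hence the Fitting classes, ordered by inclusion, form a lattice in which the meet of $\mathfrak F$ and $\mathfrak H$ is $\mathfrak F\cap\mathfrak H$ and the join $\mathfrak F\vee\mathfrak H$ is the intersection of all Fitting classes containing $\mathfrak F\cup\mathfrak H$. If $\mathfrak X$ is a Fitting class, the Fitting classes contained in $\mathfrak X$ form a sublattice, because the join of two of them is again contained in $\mathfrak X$. For the class $\mathfrak X$ of solvable groups this is the \emph{lattice of solvable Fitting classes}. A lattice of Fitting classes is \emph{modular} if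
\begin{equation}\label{eq:modular}
\mathfrak F\vee(\mathfrak H\cap\mathfrak K)=(\mathfrak F\vee\mathfrak H)\cap\mathfrak K\qquad\text{whenever }\mathfrak F\subseteq\mathfrak K
\end{equation}
holds for its members. The left side is always contained in the right side, and a sublattice of a modular lattice is modular. The paper \cite{Vorobev} records as an open question, \cite[Question 14.47]{Kourovka}, whether the lattice of all Fitting classes is modular, and notes that this is unknown even in the solvable case. Thus there are two questions: is the lattice of solvable Fitting classes modular, and is the lattice of all Fitting classes modular?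

There are reasons to expect a positive answer. A Fitting class is determined by its radicals, radicals are normal subgroups, and the normal subgroups of a group satisfy Dedekind's modular law. More concretely, suppose that every member of $\mathfrak F\vee\mathfrak H$ were a product $N_1N_2$ of normal subgroups $N_1\in\mathfrak F$ and $N_2\in\mathfrak H$. If such a group lies in $\mathfrak K$, then $N_2\in\mathfrak H\cap\mathfrak K$ by (F1), so the group lies in $\mathfrak F\vee(\mathfrak H\cap\mathfrak K)$, and \eqref{eq:modular} follows. The simplest cases agree with the guess. A Fitting class that contains a non-trivial $p$-group contains all $p$-groups (Lemma~\ref{lem:pgroups}), so the Fitting classes of $p$-groups form a chain, and the non-empty Fitting classes of nilpotent groups are the classes $\mathfrak N_\pi$ of nilpotent $\pi$-groups, which form a copy of the lattice of all sets of primes. The weak point of the heuristic is that a normal subgroup of $N_1N_2$ need not be the product of its intersections with $N_1$ and $N_2$: think of the pairs of permutations of equal sign in $S_3\times S_3$. We show that this defect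 destroys modularity as soon as two primes are available.

For distinct primes $p,q$ let $\mathfrak S_q\mathfrak S_p$ be the class of $\{p,q\}$-groups with a normal Sylow $q$-subgroup, and let
\[
\mathfrak K_q=\{G \text{ solvable}: [O_q(G),O^q(G)]=1\},
\]
where $O_q(G)$ is the largest normal $q$-subgroup of $G$ and $O^q(G)$ is the smallest normal subgroup whose quotient is a $q$-group. Both are Fitting classes (Lemmas~\ref{lem:hall} and~\ref{lem:K}).

\begin{theorem}\label{thm:three}
Let $\mathfrak H=\mathfrak S_3\mathfrak S_2$ and $\mathfrak K=\mathfrak K_3$, and let $\mathfrak F$ be the class of solvable $\{2,3,5\}$-groups given in Definition~\ref{def:F}. Then $\mathfrak F$ is a Fitting class, $\mathfrak F\subseteq\mathfrak K$, and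
\[
\mathfrak F\vee(\mathfrak H\cap\mathfrak K)=\mathfrak F\subsetneq(\mathfrak F\vee\mathfrak H)\cap\mathfrak K .
\]
Hence neither the lattice of solvable Fitting classes nor the lattice of all Fitting classes is modular.
\end{theorem}

\begin{theorem}\label{thm:pi}
Let $\pi$ be a set of primes. The lattice of Fitting classes of solvable $\pi$-groups is modular if and only if $|\pi|\le1$. Consequently, if a Fitting class $\mathfrak X$ contains all $\{p,q\}$-groups for two distinct primes $p,q$, then the lattice of Fitting classes contained in $\mathfrak X$ is not modular.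
\end{theorem}

The law \eqref{eq:modular} asserts that a group in $\mathfrak K$ that can be built from $\mathfrak F$ and $\mathfrak H$ can be built from $\mathfrak F$ and $\mathfrak H\cap\mathfrak K$. A counterexample therefore has two ingredients. The first is a construction that leaves $\mathfrak K$ and returns to it. Section~\ref{sec:gluing} provides one: from a group $E\in\mathfrak K_q$ and an auxiliary group in $\mathfrak S_q\mathfrak S_p$ it produces a group $G\in\mathfrak K_q$. The second ingredient is a certificate that $G$ cannot be reached without the detour, namely a Fitting class $\mathfrak F\subseteq\mathfrak K_q$ that contains $E$ and $\mathfrak S_q\mathfrak S_p\cap\mathfrak K_q$ but not $G$. This is the main work. The definition of the Fitting class generated by given groups gives no means of showing that a group is \emph{not} in it, so one has to write down a class by structural conditions and prove that the conditions survive normal products. Section~\ref{sec:three} does this with three primes, where every action is coprime and the argument is short; this proves Theorem~\ref{thm:three}. Section~\ref{sec:two}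 does it with an arbitrary pair of primes and proves Theorem~\ref{thm:pi}. The two sections are logically independent, but the first is the model for the second.

\section{Commutators, coprime action and some Fitting classes}\label{sec:tools}

We write $x^y=y^{-1}xy$ and $[x,y]=x^{-1}x^y$. If a group $D$ acts on a group $V$, we compute in the semidirect product $VD$. The subgroup $[V,D]$ generated by the commutators $[v,d]$ is normal in $VD$; it is the smallest $D$-invariant normal subgroup $L$ of $V$ such that $D$ acts trivially on $V/L$. We put $[V,D,D]=[[V,D],D]$ and $[V,x]=[V,\langle x\rangle]$. The description of $[V,D]$ gives two rules: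
\begin{equation}\label{eq:prod}
[V,D_1D_2]=[V,D_1][V,D_2]\quad\text{if } D=D_1D_2 \text{ with } D_1,D_2\trianglelefteq D,
\end{equation}
because $[V,D_1]$ and $[V,D_2]$ are then $D$-invariant and $D$ acts trivially on the quotient by their product; and $[V,D]=\prod_i[V_i,D]$ if $V$ is the direct product of $D$-invariant subgroups $V_i$.

\begin{lemma}[Coprime action]\label{lem:coprime}
Let $D$ act on $V$, where $|D|$ and $|V|$ are coprime and $V$ or $D$ is solvable.
\begin{itemize}
\item[(a)] $V=[V,D]\,C_V(D)$ and $[V,D,D]=[V,D]$.
\item[(b)] If $V$ is abelian, then $V=[V,D]\times C_V(D)$. In particular, $C_V(D)=1$ if $V$ is abelian and $V=[V,D]$.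
\item[(c)] If $D$ acts trivially on a $D$-invariant normal subgroup $L$ of $V$ and on $V/L$, then $D$ acts trivially on $V$.
\item[(d)] If $[V,D]\le V_0\le V$, then $[V,D]=[V_0,D]$.
\item[(e)] If $D=\langle y\rangle$ has prime order $n$ and permutes cyclically the factors of an abelian group $V=W_1\times\dots\times W_n$, then $|[V,y]|=|W_1|^{\,n-1}$.
\end{itemize}
\end{lemma}

\begin{proof}
Parts (a)--(c) are the textbook facts on coprime action. For (d), $[V,D]=[V,D,D]\le[V_0,D]\le[V,D]$. For (e), an element of $V$ is fixed by $y$ exactly when it has the form $ww^y\cdots w^{y^{n-1}}$ with $w\in W_1$. So $|C_V(y)|=|W_1|$, and (b) applies.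
\end{proof}

Part (d) is mostly used as follows: if $V,D\le G$, $D$ normalizes $V$ and $D\le N\trianglelefteq G$, then $[V,D]\le V\cap N$, so $[V,D]=[V\cap N,D]$. It is this identity that lets us compare a group with its normal subgroups.

We also use the following without further comment. If $N\trianglelefteq G$ and $P$ is a Sylow $p$-subgroup of $G$, then $P\cap N$ is a Sylow $p$-subgroup of $N$, and $O_p(N)=O_p(G)\cap N$. If $G=N_1N_2$ with $N_1,N_2\trianglelefteq G$, then $P=(P\cap N_1)(P\cap N_2)$, as one sees by comparing orders. The subgroup $O^q(G)$ is generated by the elements of order prime to $q$; it lies in every normal subgroup that contains a Sylow $r$-subgroup of $G$ for each prime $r\ne q$. For a set $\sigma$ of primes, a \emph{Hall $\sigma$-subgroup} is a $\sigma$-subgroup whose index is divisible by no prime in $\sigma$.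

\begin{lemma}\label{lem:hall}
For each set $\sigma$ of primes, the groups with a normal Hall $\sigma$-subgroup form a Fitting class. In particular, $\mathfrak S_q\mathfrak S_p$ is a Fitting class.
\end{lemma}

\begin{proof}
If $H$ is a normal Hall $\sigma$-subgroup of $G$ and $N\trianglelefteq G$, then $H\cap N$ is one of $N$, since $N/(H\cap N)$ embeds in $G/H$. If $G=N_1N_2$ and $H_k$ is the normal Hall $\sigma$-subgroup of $N_k\trianglelefteq G$, then $H_k$ is characteristic in $N_k$, so $H_1H_2$ is a normal $\sigma$-subgroup of $G$, and $G/H_1H_2$ is a product of two normal subgroups of order prime to $\sigma$.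
\end{proof}

\begin{lemma}\label{lem:pgroups}
A Fitting class $\mathfrak F$ that contains a non-trivial $p$-group contains all $p$-groups.
\end{lemma}

\begin{proof}
We recall the argument; see \cite[Ch.~IX]{DH}. Every subgroup of a $p$-group is subnormal, so by repeated use of (F1) the class $\mathfrak F$ contains all subgroups of its $p$-groups, and in particular $C_p$. Next, a subnormal $\mathfrak F$-subgroup $H$ of a group $G$ lies in $G_{\mathfrak F}$: if $H=H_0\trianglelefteq H_1\trianglelefteq\dots\trianglelefteq H_n=G$, then $(H_i)_{\mathfrak F}$ is characteristic in $H_i$, hence normal in $H_{i+1}$, hence contained in $(H_{i+1})_{\mathfrak F}$. Therefore a $p$-group generated by elements of order $p$ lies in $\mathfrak F$. Finally, every $p$-group embeds in such a group: its regular representation over $\mathbb F_p$ embeds it in a Sylow $p$-subgroup of some $\operatorname{GL}_n(p)$, that is, in the upper unitriangular group, which is generated by elementary matrices of order $p$.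
\end{proof}

The class $\mathfrak K_q$ consists of the solvable groups in which every element of order prime to $q$ centralizes the largest normal $q$-subgroup. For example, $S_3\notin\mathfrak K_3$, while every solvable group with $O_q(G)\le Z(G)$ lies in $\mathfrak K_q$.

\begin{lemma}\label{lem:K}
The class $\mathfrak K_q$ is a Fitting class, and $\mathfrak S_q\mathfrak S_p\cap\mathfrak K_q=\mathfrak N_{\{p,q\}}$ for each prime $p\neq q$.
\end{lemma}

\begin{proof}
If $N\trianglelefteq G\in\mathfrak K_q$, then $O_q(N)\le O_q(G)$ and $O^q(N)\le O^q(G)$, so $N\in\mathfrak K_q$. Let $G=N_1N_2$ with normal subgroups $N_k\in\mathfrak K_q$. Then $G$ is solvable, and $O^q(G)=O^q(N_1)O^q(N_2)$ because the quotient by the right side is a product of two normal $q$-subgroups. For an element $x\in N_k$ of order prime to $q$, Lemma~\ref{lem:coprime}(d) gives $[O_q(G),x]=[O_q(G)\cap N_k,x]=[O_q(N_k),x]=1$. So $O^q(N_k)$ centralizes $O_q(G)$ for $k=1,2$, and $G\in\mathfrak K_q$.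

Let $G=QP$ with a normal Sylow $q$-subgroup $Q=O_q(G)$ and a Sylow $p$-subgroup $P$. If $G\in\mathfrak K_q$, then $P\le O^q(G)$ centralizes $Q$, so $G=Q\times P$ is nilpotent. Conversely, $G=Q\times P$ has $O^q(G)=P$ and lies in both classes.
\end{proof}

\section{Gluing along a central subgroup}\label{sec:gluing}

\subsection{From $S_3$ to a group of order $54$}

The smallest instance of the construction involves only $\{2,3\}$-groups.

\begin{example}\label{ex:54}
Let $S$ be the group of upper unitriangular $3\times3$ matrices over $\mathbb F_3$, of order $27$, and put $u=I+E_{12}$, $c=I+E_{23}$, $z=I+E_{13}$. Then $u^3=c^3=z^3=1$, and $z=[u,c]$ generates the center. Conjugation by $\operatorname{diag}(-1,1,1)$ and by $\operatorname{diag}(1,1,-1)$ gives commuting automorphisms of order $2$,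
\[
m_1:\ u\mapsto u^{-1},\ c\mapsto c,\ z\mapsto z^{-1};\qquad m_2:\ u\mapsto u,\ c\mapsto c^{-1},\ z\mapsto z^{-1}.
\]
Put $\Gamma=S\rtimes\langle m_1,m_2\rangle$ and $m=m_1m_2$, so that $m$ inverts $u$ and $c$ and fixes $z$. Every Fitting class $\mathfrak X$ containing $S_3$ contains $S\langle m\rangle$, in three moves.

\emph{Diagonal subgroup.} By (F2), $S_3\times S_3\in\mathfrak X$. The pairs of equal sign form a subgroup $D$ of index $2$, so $D\in\mathfrak X$ by (F1); it is $C_3\times C_3$ extended by an inverting involution.

\emph{Normal product.} The subgroup $\langle u,z,m_1\rangle$ is isomorphic to $D$. It is normal in $\Gamma$: modulo the normal subgroup $\langle u,z\rangle$ the group $\Gamma$ becomes $\langle c\rangle\rtimes\langle m_1,m_2\rangle$, where $m_1$ is central. The same holds for $\langle c,z,m_2\rangle$ with the roles exchanged, and the product of the two subgroups is $\Gamma$. So $\Gamma\in\mathfrak X$.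

\emph{Diagonal subgroup again.} $S\langle m\rangle$ has index $2$ in $\Gamma$, so $S\langle m\rangle\in\mathfrak X$.

Two things have happened. The commutator $[S,m]$ contains $u^{-2}$ and $c^{-2}$, so it is the non-abelian group $S$, although we started from abelian Sylow $3$-subgroups. And $z$, which was inverted in both copies of $D$, has become central, because the two inversions cancel.
\end{example}

This is not yet a return to $\mathfrak K_3$, since $O_3(S\langle m\rangle)=S$ is not centralized by $m$. The remedy is to remove $u$ and $c$ from $O_3$ by letting them act on modules of order prime to $3$. In the first move, one factor $S_3$ supplies $u$ and the other supplies $z$. We replace the first by $E=V\rtimes S_3$ with a faithful module $V$ and keep the second. Then $O_3(E)=1$, so $E\in\mathfrak K_3$; the second factor $\langle z,m_1\rangle\cong S_3$ is the detour outside $\mathfrak K_3$; and in the final group $O_3$ shrinks to the central subgroup $\langle z\rangle$.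

\subsection{The general construction}

For two arbitrary primes the group $S_3$ must be replaced by $U\rtimes\langle f\rangle$ with an elementary abelian $q$-group $U$ and an automorphism $f$ of order $p$. We need an analog of $S$: a central extension of $U\times U$ by a group $Z\ne1$ on which $(f,1)$ and $(1,f)$ act, and on which $(f,f^{-1})$ acts trivially. The universal choice for $Z$ is the largest quotient of $U\otimes U$ on which $f\otimes f^{-1}$ is trivial.

\begin{definition}\label{def:datum}
Let $p\ne q$ be primes. A \emph{gluing datum} is a triple $(V,U,f)$, where $U\neq1$ is an elementary abelian $q$-group, $f$ is an automorphism of $U$ of order $p$ with $[U,f]=U$, and $V$ is an abelian group of order prime to $q$ on which $U\rtimes\langle f\rangle$ acts, with $U$ acting faithfully. We put $E=V\rtimes(U\rtimes\langle f\rangle)$.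
\end{definition}

\begin{proposition}\label{prop:glue}
For each gluing datum there is a group $G=(V_1\times V_2)\rtimes(S\rtimes\langle m\rangle)$, where $V_1\cong V_2\cong V$, $S$ is a $q$-group and $m$ has order $p$, such that
\begin{itemize}
\item[(a)] every Fitting class containing $E$ and $\mathfrak S_q\mathfrak S_p$ contains $G$;
\item[(b)] $O_q(G)=C_S(V_1V_2)=S'$ is non-trivial and central in $G$; in particular $G\in\mathfrak K_q$;
\item[(c)] $[S,m]=S$ and $O_p(S\langle m\rangle)=1$.
\end{itemize}
\end{proposition}

\begin{proof}
\emph{The group $S$.} Regard $U$ as a vector space over $\mathbb F_q$. Let $\delta=f\otimes f^{-1}$ act on $U\otimes U$ and put $Z=(U\otimes U)/(\delta-1)(U\otimes U)$. If $e$ is an eigenvector of $f$ over the algebraic closure, with eigenvalue $\lambda$, then $\delta(e\otimes e)=\lambda\lambda^{-1}e\otimes e$. So $\delta-1$ is singular and $Z\neq0$. Let $\beta:U\times U\to Z$ be the induced bilinear map; its values generate $Z$. On $S=U\times U\times Z$ define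
\[
(a,b,w)(a',b',w')=(a+a',\ b+b',\ w+w'+\beta(a,b')).
\]
Bilinearity of $\beta$ gives associativity, and $(a,b,w)^{-1}=(-a,-b,-w+\beta(a,b))$. Identify $Z$ with the central subgroup $\{(0,0,w)\}$ and put $U_1=\{(a,0,0)\}$, $U_2=\{(0,b,0)\}$. Then $S=U_1U_2Z$, the subgroups $U_1Z$ and $U_2Z$ are abelian, and $S/Z\cong U\times U$. For $x=(a,0,0)$ and $y=(0,b,0)$ we have $xy=(a,b,\beta(a,b))$ and $yx=(a,b,0)$, so $[x,y]=\beta(a,b)$. Hence $S'=Z$.

\emph{The group $G$.} The maps $f\otimes1$ and $1\otimes f$ commute with $\delta$ and so act on $Z$, with $\beta(fa,b)=(f\otimes1)\beta(a,b)$ and $\beta(a,fb)=(1\otimes f)\beta(a,b)$. Therefore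
\[
m_1:(a,b,w)\mapsto(fa,\,b,\,(f\otimes1)w),\qquad m_2:(a,b,w)\mapsto(a,\,fb,\,(1\otimes f)w)
\]
are commuting automorphisms of $S$ of order $p$, and $\langle m_1,m_2\rangle\cong C_p\times C_p$. The element $m=m_1m_2^{-1}$ acts on $Z$ as $\delta$, that is, trivially. Let $\Gamma=S\rtimes\langle m_1,m_2\rangle$. The quotient $\Gamma/Z$ is the direct product of two copies of $U\rtimes\langle f\rangle$, namely the images of $U_1\langle m_1\rangle$ and $U_2\langle m_2\rangle$. The projections give epimorphisms $\pi_1,\pi_2:\Gamma\to U\rtimes\langle f\rangle$ with $\ker\pi_1=U_2Z\langle m_2\rangle$ and $\ker\pi_2=U_1Z\langle m_1\rangle$. Let $V_k$ be a copy of $V$ on which $\Gamma$ acts through $\pi_k$, and put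
\[
A=(V_1\times V_2)\rtimes\Gamma,\qquad G=(V_1\times V_2)\,S\,\langle m\rangle .
\]
Then $G\trianglelefteq A$, because $A/V_1V_2S$ is abelian.

(a) Let $\mathfrak X$ be a Fitting class containing $E$ and $\mathfrak S_q\mathfrak S_p$, and let $M_1=V_1U_1Z\langle m_1\rangle=V_1\ker\pi_2$. In $A/V_1=V_2\rtimes\Gamma$ the subgroup $\ker\pi_2$ is normalized by $\Gamma$ and centralized by $V_2$, so $M_1\trianglelefteq A$. In $M_1$ the subgroup $Z$ is normal, since it centralizes $V_1$ and $U_1$ and is normalized by $m_1$, and $M_1/Z\cong E$ through $\pi_1$. The subgroup $V_1U_1$ is normal in $M_1$, since $Z$ centralizes it and $m_1$ normalizes it, and $M_1/V_1U_1\cong Z\rtimes\langle m_1\rangle\in\mathfrak S_q\mathfrak S_p$. As $Z\cap V_1U_1=1$, the group $M_1$ embeds in $E\times(Z\rtimes\langle m_1\rangle)$, which lies in $\mathfrak X$ by (F2). The image contains $VU\times Z$, a normal subgroup with quotient $C_p\times C_p$, so the image is normal and $M_1\in\mathfrak X$. Exchanging the indices, $M_2=V_2U_2Z\langle m_2\rangle$ is a normal $\mathfrak X$-subgroup of $A$. Since $A=M_1M_2$, we get $A\in\mathfrak X$ and then $G\in\mathfrak X$.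

(b) An element $(a,b,w)$ acts on $V_1$ as $a$ and on $V_2$ as $b$. As $U$ is faithful on $V$, we have $C_S(V_1V_2)=Z$. The subgroup $Z$ is centralized by $V_1V_2$, by $S$ and by $m$, so $Z\le Z(G)$ and $Z\le O_q(G)$. Conversely, $O_q(G)$ lies in the Sylow $q$-subgroup $S$ and centralizes the normal subgroup $V_1V_2$ of coprime order, so $O_q(G)\le Z$.

(c) On $S/Z\cong U\times U$ the element $m$ acts as $(f,f^{-1})$, and $[U,f]=U$; so $[S,m]Z=S$. Thus $S/[S,m]$ is an image of $Z$, hence abelian, and $Z=S'\le[S,m]$. This gives $[S,m]=S$. A non-trivial normal $p$-subgroup of $S\langle m\rangle$ would equal $\langle m\rangle$ and force $[S,m]\le S\cap\langle m\rangle=1$.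
\end{proof}

For $U=\mathbb F_3$ and $f=-1$ we have $\delta=1$, $Z=\mathbb F_3$ and $\beta(a,b)=ab$, and $S$, $\Gamma$, $m$ are those of Example~\ref{ex:54} with $u=(1,0,0)$, $c=(0,1,0)$, $z=(0,0,1)$.

The next statement reduces both theorems to the construction of one Fitting class.

\begin{proposition}\label{prop:pentagon}
Let $E$ and $G$ belong to a gluing datum as in Proposition~\ref{prop:glue}. Put $\mathfrak H=\mathfrak S_q\mathfrak S_p$, $\mathfrak K=\mathfrak K_q$ and $\mathfrak N=\mathfrak N_{\{p,q\}}$. Let $\mathfrak F$ be a Fitting class with
\[
\mathfrak N\subseteq\mathfrak F\subseteq\mathfrak K,\qquad E\in\mathfrak F,\qquad G\notin\mathfrak F,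
\]
and put $\mathfrak K_1=(\mathfrak F\vee\mathfrak H)\cap\mathfrak K$. Then $\mathfrak F\vee(\mathfrak H\cap\mathfrak K)=\mathfrak F\subsetneq\mathfrak K_1$. The classes $\mathfrak N,\mathfrak F,\mathfrak K_1,\mathfrak H,\mathfrak F\vee\mathfrak H$ are distinct and form a pentagon sublattice $N_5$:
\[
\mathfrak F\cap\mathfrak H=\mathfrak K_1\cap\mathfrak H=\mathfrak N,\qquad \mathfrak F\vee\mathfrak H=\mathfrak K_1\vee\mathfrak H .
\]
If $\mathfrak X$ is a Fitting class containing $\mathfrak F$ and $\mathfrak H$, then the lattice of Fitting classes contained in $\mathfrak X$ is not modular.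
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:K}, $\mathfrak H\cap\mathfrak K=\mathfrak N\subseteq\mathfrak F$, so $\mathfrak F\vee(\mathfrak H\cap\mathfrak K)=\mathfrak F$. By Proposition~\ref{prop:glue}, $G\in\mathfrak K_1\setminus\mathfrak F$. The displayed equalities follow from $\mathfrak N\subseteq\mathfrak F\cap\mathfrak H\subseteq\mathfrak K_1\cap\mathfrak H\subseteq\mathfrak K\cap\mathfrak H=\mathfrak N$ and $\mathfrak F\subseteq\mathfrak K_1\subseteq\mathfrak F\vee\mathfrak H$. If $\mathfrak H\subseteq\mathfrak K_1$, then $\mathfrak H=\mathfrak N\subseteq\mathfrak F$ and $G\in\mathfrak F\vee\mathfrak H=\mathfrak F$. If $\mathfrak F\subseteq\mathfrak H$, then $G\in\mathfrak K_1\cap\mathfrak H=\mathfrak N\subseteq\mathfrak F$. Both are false, so $\mathfrak H$ is incomparable with $\mathfrak F$ and with $\mathfrak K_1$, and the five classes are distinct. They are contained in $\mathfrak X$, and \eqref{eq:modular} fails among them: $\mathfrak F\subseteq\mathfrak K_1$, but $\mathfrak F\vee(\mathfrak H\cap\mathfrak K_1)=\mathfrak F\neq\mathfrak K_1=(\mathfrak F\vee\mathfrak H)\cap\mathfrak K_1$.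
\end{proof}

\section{A Fitting class of $\{2,3,5\}$-groups}\label{sec:three}

Let $V=\{(a_1,a_2,a_3)\in\mathbb F_5^3: a_1+a_2+a_3=0\}$, with $S_3$ permuting the coordinates faithfully. Let $U$ be the subgroup of order $3$ of $S_3$ and let $f$ be a transposition, which inverts $U$. Then $(V,U,f)$ is a gluing datum with $(p,q)=(2,3)$. In this section $E=\mathbb F_5^2\rtimes S_3$ is the corresponding group, and $G_0=V_1V_2S\langle m\rangle$ is the glued group of Proposition~\ref{prop:glue}, of order $25^2\cdot27\cdot2$; we use the notation of Example~\ref{ex:54}. Thus $u$ acts non-trivially on $V_1$ and trivially on $V_2$, the reverse holds for $c$, and $z$ centralizes both.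

\subsection{Special subgroups and lines}

Let $\mathfrak T$ be the class of $\{2,3,5\}$-groups with a normal Sylow $5$-subgroup and a normal Hall $\{3,5\}$-subgroup. It is a Fitting class by Lemma~\ref{lem:hall}, and its members are solvable. For $G\in\mathfrak T$ put $R=O_5(G)$. By the Schur--Zassenhaus theorem $R$ has a complement $M$, unique up to conjugacy. The intersection of $M$ with the normal Hall $\{3,5\}$-subgroup is $Q=O_3(M)$, a Sylow $3$-subgroup of $G$. Let $P$ be a Sylow $2$-subgroup of $M$. Then $G=RQP$ and $M=QP$. We call $(Q,P)$ a \emph{frame} of $G$; all frames are conjugate.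

The groups $E$ and $G_0$ lie in $\mathfrak T$, and the subgroup $[Q,P]$ tells them apart: in $E$ it is abelian and faithful on $R$, in $G_0$ it is neither. But the condition ``$[Q,P]$ is abelian and faithful on $R$'' does not define a Fitting class. Let $R$ be the regular $\mathbb F_5\Gamma$-module. The normal subgroups $R\langle u,z,m_1\rangle$ and $R\langle c,z,m_2\rangle$ of $R\rtimes\Gamma$ satisfy the condition, with $[Q,P]=\langle u,z\rangle$ and $\langle c,z\rangle$, while in their product $[Q,P]=S$. What makes $S$ non-abelian is that $c$ permutes the subgroups $\langle u\rangle,\langle uz\rangle,\langle uz^2\rangle$ cyclically. The idea is to forbid such permutations by a size condition: if the generators of $[Q,P]$ are attached to independent pieces of $R$, then an element that permutes three of them moves a large part of $R$ (Lemma~\ref{lem:coprime}(e)), and we allow only generators that move as little of $R$ as $U$ moves in $E$.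

A subgroup $X\le Q$ is \emph{special} if $|X|=3$ and $|[R,X]|=25$. Its \emph{line} is $\ell_X=[R,X]$; by the next lemma it may be viewed as a one-dimensional space over $\mathbb F_{25}$.

\begin{definition}\label{def:F}
$\mathfrak F$ is the class of all $G\in\mathfrak T$ such that $[Q,P]$ is generated by pairwise commuting special subgroups with pairwise distinct lines, each normalized by $P$. The empty set of subgroups is allowed, with $[Q,P]=1$.
\end{definition}

Since frames are conjugate, the condition does not depend on the frame.

\begin{lemma}\label{lem:lines}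
Let $G\in\mathfrak T$.
\begin{itemize}
\item[(a)] If $X$ is special, then $\ell_X\trianglelefteq R$ is elementary abelian, $C_{\ell_X}(X)=1$, and $1$ and $\ell_X$ are the only $X$-invariant subgroups of $\ell_X$.
\item[(b)] If $X,Y$ are commuting special subgroups, then either $\ell_X=\ell_Y$, or $\ell_X\cap\ell_Y=1$, $X$ centralizes $\ell_Y$ and $Y$ centralizes $\ell_X$.
\item[(c)] Let $X_1,\dots,X_n$ be pairwise commuting special subgroups with distinct lines $\ell_1,\dots,\ell_n$, and let $D=\langle X_1,\dots,X_n\rangle$. Then $D=X_1\times\dots\times X_n$, $D\cap C_Q(R)=1$, the product $\ell_1\cdots\ell_n$ is direct, and $[R,d]=\prod_{x_i\neq1}\ell_i$ for $d=x_1\cdots x_n$ with $x_i\in X_i$. The special subgroups contained in $D$ are exactly $X_1,\dots,X_n$.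
\end{itemize}
\end{lemma}

\begin{proof}
(a) The group $\ell_X$ has order $5^2$, so it is abelian, and $[\ell_X,X]=[R,X,X]=\ell_X$ gives $C_{\ell_X}(X)=1$. An $X$-invariant subgroup of order $5$ would be centralized by $X$, because $|\operatorname{Aut}(C_5)|=4$ is prime to $3$. So there is none; in particular $\ell_X$ is not cyclic.

(b) $Y$ normalizes $R$ and $X$, hence $\ell_X$, and in the same way $X$ normalizes $\ell_Y$. So $\ell_X\cap\ell_Y$ is $X$-invariant, and by (a) it is $\ell_X$ or $1$. In the second case $[\ell_X,Y]\le\ell_X\cap[R,Y]=1$ and $[\ell_Y,X]\le\ell_Y\cap[R,X]=1$.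

(c) By (b), $X_j$ centralizes $\ell_i$ for $j\ne i$, so $d=x_1\cdots x_n$ acts on $\ell_i$ as $x_i$. If $d$ centralizes $R$, then each $x_i$ centralizes $\ell_i$, and $x_i=1$ by (a). This shows that $D$ is a direct product and that $D\cap C_Q(R)=1$. Distinct lines are normal in $R$ and intersect trivially, so they commute, and $\ell_i\cap\prod_{j\ne i}\ell_j\le C_{\ell_i}(X_i)=1$; the product of the lines is direct. Let $J=\{i:x_i\neq1\}$. Each $x_i$ with $i\in J$ acts trivially on $R/\prod_{j\in J}\ell_j$, so $[R,d]\le\prod_{j\in J}\ell_j$, and $[\ell_i,d]=[\ell_i,x_i]=\ell_i$ for $i\in J$ gives equality. Thus $|[R,d]|=25^{|J|}$, and $\langle d\rangle$ is special exactly when $|J|=1$.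
\end{proof}

The last sentence of (c) is the rigidity on which the proof of (F2) rests: the generating set in Definition~\ref{def:F} is unique, so every element that normalizes $R$, $Q$ and $D$ permutes the $X_i$ and, accordingly, their lines.

\subsection{Closure under normal subgroups and normal products}

\begin{proposition}\label{prop:F}
$\mathfrak F$ is a Fitting class.
\end{proposition}

\begin{proof}
Let $N\trianglelefteq G\in\mathfrak T$, and put $R_N=R\cap N$, $Q_N=Q\cap N$, $P_N=P\cap N$. The index $|N:M\cap N|=|NM:M|$ is a power of $5$, so $M\cap N$ is a complement to $R_N=O_5(N)$ in $N$, and $(Q_N,P_N)$ is a frame of $N$. By Lemma~\ref{lem:coprime}(d), $[Q_N,P_N]=[Q,P_N]$, and $[R_N,X]=[R,X]$ for $X\le Q_N$. Hence a subgroup of $Q_N$ is special in $N$ if and only if it is special in $G$, with the same line.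

\medskip
\noindent\emph{Normal subgroups.} Let $G\in\mathfrak F$ and $B=[Q,P]=B_1\times\dots\times B_n$ with $B_i$ as in Definition~\ref{def:F}. Since $[Q,P_N]\le B$, Lemma~\ref{lem:coprime}(d) gives $[Q_N,P_N]=[B,P_N]=\prod_i[B_i,P_N]$. Each factor is $1$ or $B_i$, because $P$ normalizes $B_i\cong C_3$. So $N\in\mathfrak F$.

\medskip
\noindent\emph{Normal products.} Let $G=N_1N_2$ with normal subgroups $N_k\in\mathfrak F$. Then $G\in\mathfrak T$. Put $P_k=P\cap N_k$ and $A_k=[Q,P_k]=[Q\cap N_k,P_k]$. Then $P=P_1P_2$ with $P_k\trianglelefteq P$, so $A_k\trianglelefteq QP$, and $B:=[Q,P]=A_1A_2$ by \eqref{eq:prod}. By hypothesis $A_1=\prod_iX_i$ and $A_2=\prod_jY_j$, where the $X_i$ are commuting special subgroups with distinct lines normalized by $P_1$, and the $Y_j$ are commuting special subgroups with distinct lines normalized by $P_2$. By Lemma~\ref{lem:lines}(c), $QP$ permutes the $X_i$ and permutes the $Y_j$. We show that the $X_i$ and $Y_j$ together form a set as required in Definition~\ref{def:F}. The hypothesis says nothing about the action of $N_2$ on the $X_i$, and the four steps supply this.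

\emph{Step 1: $[A_1,A_2]=1$.} Suppose $Y_j=\langle y\rangle$ does not normalize some $X_i$. Then $y$ permutes cyclically three of the groups $X_i$ and their lines. The product $\Lambda$ of these lines is direct, and Lemma~\ref{lem:coprime}(e) gives $|[\Lambda,y]|=25^2$, whereas $[\Lambda,y]\le[R,Y_j]$ has order at most $25$. So $Y_j$ normalizes every $X_i$, and centralizes it because $|\operatorname{Aut}(C_3)|=2$. Consequently $B$ is elementary abelian.

\emph{Step 2: $P$ normalizes every $X_i$ and every $Y_j$.} Suppose that $\alpha\in P_2$ and, after renumbering, $X_1^\alpha=X_2\neq X_1$. Let $X_1=\langle x\rangle$. The commutator $d=[x,\alpha]=x^{-1}x^\alpha$ lies in $A_1$ and in $[Q,P_2]=A_2$, so it can be read in two ways. Since $x^\alpha\in X_2$ centralizes $\ell_{X_1}$, the element $d$ acts on $\ell_{X_1}$ as $x^{-1}$, that is, non-trivially. Writing $d=\prod_jy_j$ with $y_j\in Y_j$, we find a $j$ such that $Y_j$ does not centralize $\ell_{X_1}$. As $X_1$ and $Y_j$ commute, Lemma~\ref{lem:lines}(b) gives $\ell_{X_1}=\ell_{Y_j}$. Now $\alpha\in P_2$ normalizes $Y_j$ and hence $\ell_{Y_j}$, while $\ell_{X_1}^\alpha=\ell_{X_2}\ne\ell_{X_1}$,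 a contradiction. So $P_2$ normalizes every $X_i$, and then so does $P=P_1P_2$. Exchanging the roles of $N_1$ and $N_2$ gives the claim for the $Y_j$.

\emph{Step 3: $B\cap C_Q(R)=1$.} The subgroup $C=C_Q(R)$ is normalized by $P$, and $[C,P_k]\le C\cap A_k=1$ by Lemma~\ref{lem:lines}(c). So $P$ centralizes $C$. On the other hand $B=[Q,P,P]=[B,P]$ is abelian, so $C_B(P)=1$. Hence $B\cap C=1$.

\emph{Step 4: equal lines come from equal subgroups.} Let $\ell_{X_i}=\ell_{Y_j}=\ell$. The group $X_iY_j\le B$ acts trivially on $R/\ell$, so an element acting trivially on $\ell$ centralizes $R$ and is $1$ by Step~3. Thus $X_iY_j$ embeds in $\operatorname{GL}_2(5)$, whose order $24\cdot20=480$ is not divisible by $9$. Hence $X_i=Y_j$.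

The set $\{X_i\}\cup\{Y_j\}$ consists of pairwise commuting special subgroups (Step~1) with distinct lines (Step~4), normalized by $P$ (Step~2) and generating $B$. So $G\in\mathfrak F$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:three}]
We verify the hypotheses of Proposition~\ref{prop:pentagon}. A nilpotent $\{2,3\}$-group lies in $\mathfrak T$ and has $[Q,P]=1$, so it lies in $\mathfrak F$.

Let $G\in\mathfrak F$. Then $O_3(G)\le Q$ centralizes $R$, and $[O_3(G),P]\le C_Q(R)\cap[Q,P]=1$ by Lemma~\ref{lem:lines}(c). So the normal subgroup $C_G(O_3(G))$ contains $R$ and $P$, hence $O^3(G)$. Thus $\mathfrak F\subseteq\mathfrak K_3$.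

In $E$ we have $R=V$, the frame $(U,\langle f\rangle)$ and $[U,f]=U$. A vector fixed by $U$ has the form $(a,a,a)$ with $3a=0$, so $C_V(U)=1$ and $[V,U]=V$ has order $25$. Hence $U$ is special and normalized by $f$, and $E\in\mathfrak F$.

In $G_0$ we have $R=V_1V_2$ and the frame $(S,\langle m\rangle)$, and $[S,m]=S$ is not abelian. For members of $\mathfrak F$ the group $[Q,P]$ is abelian by Lemma~\ref{lem:lines}(c). So $G_0\notin\mathfrak F$.

Proposition~\ref{prop:pentagon} gives the displayed formula of the theorem. Applied with $\mathfrak X$ the class of solvable groups and the class of all groups, it shows that neither lattice is modular.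
\end{proof}

The pentagon $\mathfrak N_{\{2,3\}}$, $\mathfrak F$, $(\mathfrak F\vee\mathfrak H)\cap\mathfrak K$, $\mathfrak H$, $\mathfrak F\vee\mathfrak H$ consists of classes of solvable $\{2,3,5\}$-groups, since $\mathfrak F$ and $\mathfrak H$ are contained in the Fitting class of these groups.

\begin{remark}\label{rem:conditions}
Each condition in Definition~\ref{def:F} has a task. \emph{Commuting} excludes $G_0$: there $S$ is generated by the special subgroups $\langle u\rangle$ and $\langle c\rangle$, which have the distinct lines $V_1,V_2$ and are inverted by $m$. \emph{Distinct lines} keep the class inside $\mathfrak K_3$: in $M_1=V_1\langle u,z\rangle\langle m_1\rangle$ the group $[Q,P]=\langle u,z\rangle$ is generated by the commuting special subgroups $\langle u\rangle$ and $\langle uz\rangle$, both inverted by $m_1$ and both with line $V_1$, and $m_1$ inverts $O_3(M_1)=\langle z\rangle$. \emph{Invariance under $P$} is needed for (F1). Let $U=\langle x\rangle$, let $\alpha$ interchange the factors of $E\times E$, and take $R=V\times V$, $Q=U\times U$, $P=\langle(f,f),\alpha\rangle$. In $RQP$ the group $[Q,P]=Q$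 is generated by two commuting special subgroups with distinct lines, but in the subgroup $RQ\langle\alpha\rangle$ of index $2$ the group $[Q,\alpha]=\langle(x^{-1},x)\rangle$ has order $3$ and is not special.
\end{remark}

\section{Two primes}\label{sec:two}

Fix primes $p<q$. We want a gluing datum in which $V$ is a $p$-group, and a class $\mathfrak F_{p,q}$ of $\{p,q\}$-groups to go with it. The prime $p$ now plays the parts of both $5$ and $2$, and this causes two difficulties. First, $O_p(G)$ need not have a complement, and the $p$-elements at the top of $G$ do not act coprimely on it. Second, the shape of the datum depends on the arithmetic of $p$ and $q$.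

Let $s$ be the multiplicative order of $p$ modulo $q$. The smallest faithful module for $C_q$ in characteristic $p$ is the field $\mathbb F_{p^s}$, and a $p$-element that normalizes $C_q$ on this module acts on $C_q$ through the Galois group, which is cyclic of order $s$. We therefore distinguish
\begin{itemize}
\item the \emph{Galois case}: $p\mid s$;
\item the \emph{permutation case}: $p\nmid s$.
\end{itemize}
In the second case a $p$-element can act non-trivially only by permuting several copies of the module. The pair $(p,q)=(2,3)$ has $s=2$ and falls under the Galois case. Hence $q\ge3$ always, and $q\ge5$ in the permutation case; this is all that is used of the ordering $p<q$.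

\subsection{Line systems}

\begin{lemma}\label{lem:field}
Let $W$ be an $\mathbb F_p$-vector space and let $T=\langle t\rangle\le\operatorname{GL}(W)$ have order $q$.
\begin{itemize}
\item[(a)] If $T$ is irreducible, then the $\mathbb F_p$-span $K$ of $T$ in $\operatorname{End}(W)$ is a field of order $p^s$, $\dim_KW=1$, $\operatorname{End}_T(W)=K$, and the eigenvalues of $t$ are $\zeta,\zeta^p,\dots,\zeta^{p^{s-1}}$ for a primitive $q$-th root of unity $\zeta$.
\item[(b)] If $|W|=p^s$, then $T$ is irreducible.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By Schur's lemma $\operatorname{End}_T(W)$ is a division ring, so its finite commutative subring $K$ is a field. It is generated by the primitive $q$-th root of unity $t$, and $\mathbb F_{p^n}$ contains such a root exactly when $q\mid p^n-1$, that is, $s\mid n$; so $|K|=p^s$. The $K$-subspaces of $W$ are the $T$-submodules, so $\dim_KW=1$ and $\operatorname{End}_T(W)=\operatorname{End}_K(W)=K$. The characteristic polynomial of $t$ on $W\cong K$ is its minimal polynomial over $\mathbb F_p$, of degree $s$, whose roots are the Galois conjugates of one root $\zeta$.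

(b) By Maschke's theorem $T$ acts non-trivially on some irreducible summand of $W$, which has order $p^s$ by (a).
\end{proof}

A \emph{line system} consists of an elementary abelian $p$-group $\Lambda$, a set $\Omega$ of subgroups of order $p^s$, called \emph{lines}, whose direct product is $\Lambda$, and for each $W\in\Omega$ a subgroup $T_W\le\operatorname{GL}(\Lambda)$ of order $q$ that leaves $W$ invariant and acts trivially on all other lines. Then $T_W$ is faithful and irreducible on $W$. For $\Delta\subseteq\Omega$ let $T_\Delta=\prod_{W\in\Delta}T_W$, a direct product; $T_\Omega$ is the \emph{torus} of the system. A group $H$ acting on $\Lambda$ \emph{respects} the system if it permutes $\Omega$ and $T_W^{\,g}=T_{W^g}$ for all $g\in H$ and $W\in\Omega$. Conjugates and commutators such as $[T_\Omega,H]$ are formed in $\operatorname{GL}(\Lambda)$, with $H$ replaced by its image.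

\begin{lemma}\label{lem:torus}
Let $H$ be a $p$-group that respects a line system.
\begin{itemize}
\item[(a)] If $H$ fixes every line, then $[T_\Omega,H]=T_\Delta$, where $\Delta$ is the set of lines $W$ with $[T_W,H]=T_W$.
\item[(b)] In the permutation case there are generators $t_W$ of the groups $T_W$ with $t_W^{\,g}=t_{W^g}$ for all $g\in H$. The group $[T_\Omega,H]$ is generated by the elements $t_W^{-1}t_{W'}$ with $W\neq W'$ in the same $H$-orbit. It equals $[T_\Delta,H]$, where $\Delta$ is the set of lines not fixed by $H$, and it acts non-trivially on a line $W$ exactly when $W\in\Delta$.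
\item[(c)] In the permutation case, if $W$ is not fixed by $H$ and $W'\neq W$, then $W$ and $W'$ are non-isomorphic $[T_\Omega,H]$-modules.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Here $[T_\Omega,H]=\prod_W[T_W,H]$, and each factor is $1$ or $T_W$.

(b) Let $g\in H$ fix $W$. Then $g$ normalizes $T_W$, so conjugation by $g$ induces an automorphism of the field $K\subseteq\operatorname{End}(W)$ of Lemma~\ref{lem:field}. Its order divides $s$ and is a power of $p$, so it is trivial, and $g$ centralizes $T_W$. Choose a line $W_0$ in each orbit and a generator $t_{W_0}$, and put $t_{W_0^g}=t_{W_0}^{\,g}$; this is well defined because the stabilizer of $W_0$ centralizes $t_{W_0}$. As $T_\Omega$ is abelian, $t\mapsto[t,g]$ is a homomorphism, so $[T_\Omega,H]$ is generated by the elements $[t_W,g]=t_W^{-1}t_{W^g}$. The remaining claims can be read off from these generators.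

(c) If the orbit of $W$ contains a line $W''\neq W,W'$, then $t_W^{-1}t_{W''}$ is non-trivial on $W$ and trivial on $W'$. Otherwise the orbit is $\{W,W'\}$; its length is a power of $p$, so $p=2$ and $s$ is odd. Let $W'=W^g$. The element $t_W^{-1}t_{W'}$ acts on $W$ as $t_W^{-1}$ and on $W'$ as $t_{W'}=t_W^{\,g}$, which has the same eigenvalues on $W'$ as $t_W$ has on $W$. An isomorphism would give $\zeta^{-1}=\zeta^{2^i}$ for some $i$, that is, $-1\equiv2^i\pmod q$. But $2$ generates a subgroup of odd order $s$ in $\mathbb F_q^*$, which does not contain $-1$.
\end{proof}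

For $(p,q)=(2,7)$, where $s=3$, the two sets of eigenvalues in the last step are $\{\zeta,\zeta^2,\zeta^4\}$ and $\{\zeta^6,\zeta^5,\zeta^3\}$. For $p=2$ and $s$ even, $-1$ is a power of $2$ modulo $q$, a power of the Frobenius map conjugates $t_W$ to $t_W^{-1}$, and (c) fails for two interchanged lines. This is why, in the Galois case, lines will not be allowed to move.

\subsection{Frames and toral subgroups}

Let $\mathfrak T_{p,q}$ be the class of groups $G$ with $G/O_p(G)\in\mathfrak S_q\mathfrak S_p$. Its members are solvable $\{p,q\}$-groups. It is a Fitting class, since for $N\trianglelefteq G$ the group $N/O_p(N)$ is isomorphic to the normal subgroup $NO_p(G)/O_p(G)$ of $G/O_p(G)$, and $\mathfrak S_q\mathfrak S_p$ is a Fitting class. For $G\in\mathfrak T_{p,q}$ we write $R=O_p(G)$; if $Q$ is a Sylow $q$-subgroup, then $RQ\trianglelefteq G$. The substitute for the missing complement of $R$ is a subgroup of $N_G(Q)$.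

A \emph{frame} of $G\in\mathfrak T_{p,q}$ is a pair $(Q,P)$, where $Q$ is a Sylow $q$-subgroup and $P$ is a $p$-subgroup normalizing $Q$ with $G=RQP$. It is \emph{full} if $P$ is a Sylow $p$-subgroup of $N_G(Q)$. Full frames alone do not suffice, because their intersection with a normal subgroup need not be full.

\begin{lemma}\label{lem:frames}
Let $G\in\mathfrak T_{p,q}$.
\begin{itemize}
\item[(a)] Full frames exist and are conjugate in $G$.
\item[(b)] For each frame $(Q,P)$, the group $RP$ is a Sylow $p$-subgroup of $G$, and there is a full frame $(Q,P^*)$ with $P^*=(P^*\cap R)P$. Moreover $[Q,P^*]=[Q,P]$.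
\item[(c)] If $(Q,P)$ is a full frame and $N\trianglelefteq G$, then $(Q\cap N,P\cap N)$ is a frame of $N$.
\item[(d)] If $(Q,P^*)$ is a full frame, $G=N_1N_2$ with $N_k\trianglelefteq G$, and $P_k=P^*\cap N_k$, then $(Q,P_1P_2)$ is a frame of $G$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $L=N_G(Q)$ and let $P$ be a Sylow $p$-subgroup of $L$, so that $L=QP$. The Frattini argument applied to $RQ\trianglelefteq G$ gives $G=RL=RQP$. Conjugacy follows from Sylow's theorem in $G$ and in $L$.

(b) Since $G=RQP=Q\cdot RP$, the $p$-group $RP$ has order $|G|/|Q|$. Let $P^*$ be a Sylow $p$-subgroup of $N_G(Q)$ containing $P$. Then $RP^*=RP$, and Dedekind's law gives $P^*=(P^*\cap R)P$. Finally $[Q,P^*\cap R]\le Q\cap R=1$, so $P^*$ and $P$ induce the same automorphisms of $Q$.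

(c) Put $R_N=R\cap N=O_p(N)$ and $L=N_G(Q)=QP$. The normal subgroup $RQ\cap N$ of $RQ$ is the product of its Sylow subgroups $R_N$ and $Q\cap N$. For $n\in N$ we have $Q^n\le RQ\cap NQ=(RQ\cap N)Q=QR_N$, so $Q^n=Q^r$ for some $r\in R_N$, and $nr^{-1}\in L\cap N$. Thus $N=R_N(L\cap N)$, and the normal subgroup $L\cap N$ of $L$ equals $(Q\cap N)(P\cap N)$.

(d) $P_1P_2$ is a subgroup of $P^*$, because $P_k\trianglelefteq P^*$. By (c), $N_k\subseteq RQP_k$, and $RQ\trianglelefteq G$, so $G=RQP_1P_2$.
\end{proof}

In Section~\ref{sec:three} a line was recognized as the commutator $[R,X]$ of a special subgroup $X\le[Q,P]$. In the permutation case $[Q,P]$ will be generated by elements $t_W^{-1}t_{W'}$ and need not contain the groups $T_W$. The lines must then be recovered from the module structure, and for this they have to be pairwise non-isomorphic.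

A $q$-subgroup $A$ of $G\in\mathfrak T_{p,q}$ is \emph{toral} if $\Lambda=[R,A]$ is elementary abelian and is the direct product of a set $\Omega$ of $A$-invariant subgroups of order $p^s$ that are pairwise non-isomorphic $\mathbb F_pA$-modules, on each of which $A$ induces a group of order $q$. For $W\in\Omega$ let $T_W\le\operatorname{GL}(\Lambda)$ induce on $W$ the same group as $A$ and act trivially on the other members of $\Omega$. This is the \emph{line system of $A$}. The trivial group is toral, with $\Omega=\emptyset$.

\begin{lemma}\label{lem:toral}
Let $A$ be a toral subgroup of $G\in\mathfrak T_{p,q}$ with line system $(\Lambda,\Omega,(T_W))$.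
\begin{itemize}
\item[(a)] $\Omega$ is the set of all irreducible $A$-submodules of $\Lambda$. In particular the line system is determined by $A$, and $N_G(A)$ respects it.
\item[(b)] $\Lambda\le Z(R)$.
\item[(c)] The image of $A$ in $\operatorname{GL}(\Lambda)$ lies in $T_\Omega$, and $C_A(\Lambda)=C_A(R)$. So if $A$ is faithful on $R$, it may be identified with a subgroup of $T_\Omega$ and is elementary abelian.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The lines are irreducible by Lemma~\ref{lem:field}(b). An irreducible submodule is isomorphic to every line on which it has a non-zero projection. There is then exactly one such line, and the submodule equals it. An element $g\in N_G(A)$ normalizes $\Lambda$ and permutes the irreducible submodules; the group $T_W^{\,g}$ induces on $W^g$ the same group as $A^g=A$ and is trivial on the other lines, so it is $T_{W^g}$.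

(b) Let $x\in R$ and $b\in A$. Then $b^x=b[b,x]$ with $[b,x]\in\Lambda$, and $\Lambda\trianglelefteq R$ is abelian, so $b^x$ and $b$ act on $\Lambda$ in the same way. Hence $(w^b)^x=(w^x)^{b^x}=(w^x)^b$ for $w\in\Lambda$: the element $x$ induces an $A$-automorphism of $\Lambda$. It maps a line $W$ to an irreducible submodule isomorphic to $W$, that is, to $W$, and induces a unit of the field $\operatorname{End}_A(W)$ of order $p^s$. The order of this unit divides $p^s-1$ and is a power of $p$, so $x$ centralizes $W$.

(c) An element of $A$ acts on each line $W$ as an element of $T_W$, so it acts on $\Lambda$ as the product of these elements. It acts trivially on $R/\Lambda$, so Lemma~\ref{lem:coprime}(c) gives $C_A(\Lambda)=C_A(R)$.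
\end{proof}

Part (b) removes the first difficulty mentioned above: $R$ acts trivially on the lines, so only the action of $QP$ matters.

\begin{definition}\label{def:Fpq}
$\mathfrak F_{p,q}$ is the class of all $G\in\mathfrak T_{p,q}$ such that, for a frame $(Q,P)$ and $B=[Q,P]$,
\begin{itemize}
\item[(i)] $B$ acts faithfully on $R$;
\item[(ii)] $B$ is toral, with line system $(\Lambda,\Omega,(T_W))$;
\item[(iii)] the image of $B$ in $\operatorname{GL}(\Lambda)$ is $[T_\Omega,P]$;
\item[(iv)] in the Galois case, $P$ fixes every line.
\end{itemize}
\end{definition}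

Since $B\trianglelefteq QP$, the group $P$ respects the line system, so (iii) makes sense. The conditions do not depend on the frame: by Lemma~\ref{lem:frames}(b) a frame $(Q,P)$ and a full frame $(Q,P^*)$ above it have the same $B$; if (ii) holds, then $P^*\cap R$ centralizes $\Lambda$, so $P$ and $P^*$ have the same image in $\operatorname{GL}(\Lambda)$; and full frames are conjugate.

In the Galois case, Lemma~\ref{lem:torus}(a) and the fact that $B$ is non-trivial on every line show that $B$ is the whole torus, a product of $P$-invariant groups of order $q$ with distinct lines, as in Definition~\ref{def:F}. In the permutation case $P$ fixes no line, and $B$ is generated by the elements $t_W^{-1}t_{W'}$. In both cases $B$ is generated by elements that move at most two lines, and this is the size condition.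

\subsection{Closure under normal subgroups and normal products}

\begin{proposition}\label{prop:Fpq}
$\mathfrak F_{p,q}$ is a Fitting class.
\end{proposition}

\begin{proof}
Let $N\trianglelefteq G\in\mathfrak T_{p,q}$, let $(Q,P)$ be a full frame of $G$, and put $R_N=R\cap N=O_p(N)$, $Q_N=Q\cap N$, $P_N=P\cap N$. Then $(Q_N,P_N)$ is a frame of $N$. Lemma~\ref{lem:coprime}(d) gives
\begin{equation}\label{eq:restrict}
[Q_N,P_N]=[Q,P_N],\qquad [R_N,D]=[R,D]\ \text{ for } D\le Q_N .
\end{equation}
So a subgroup $D\le Q_N$ is toral in $N$ if and only if it is toral in $G$, with the same line system; and, applying \eqref{eq:restrict} to cyclic subgroups, $D$ is faithful on $R_N$ if and only if it is faithful on $R$.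

\medskip
\noindent\emph{Normal subgroups.} Let $G\in\mathfrak F_{p,q}$, identify $B$ with $[T_\Omega,P]$, and put $B_N=[Q_N,P_N]=[Q,P_N]\le B$. Then (i) holds for $N$. Two applications of Lemma~\ref{lem:coprime}(d), to $[Q,P_N]\le B\le Q$ and to $[T_\Omega,P_N]\le B\le T_\Omega$, give
\[
B_N=[B,P_N]=[T_\Omega,P_N].
\]
A third, to $[R,B_N]\le\Lambda\le R$, gives $[R,B_N]=[\Lambda,B_N]=\prod_{W\in\Omega}[W,B_N]$. Let $\Delta$ be the set of lines on which $B_N$ acts non-trivially. On $W\in\Delta$ the group $B_N$ induces the same group of order $q$ as $T_W$, and $[W,B_N]=W$ by irreducibility. So $\Lambda_N:=[R,B_N]$ is the direct product of the lines in $\Delta$.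

In the Galois case, Lemma~\ref{lem:torus}(a) shows that $B_N=T_\Delta$ and $[T_W,P_N]=T_W$ for $W\in\Delta$. Distinct lines $W,W'\in\Delta$ are non-isomorphic $B_N$-modules, because $T_W\le B_N$ is trivial on $W'$ but not on $W$; also $B_N=[T_\Delta,P_N]$, and $P_N$ fixes every line. In the permutation case, Lemma~\ref{lem:torus}(b) shows that $\Delta$ is the set of lines not fixed by $P_N$ and that $B_N=[T_\Delta,P_N]$, and the lines in $\Delta$ are pairwise non-isomorphic by Lemma~\ref{lem:torus}(c). In both cases $B_N$ is toral with set of lines $\Delta$, its torus is the restriction of $T_\Delta$ to $\Lambda_N$, and (ii)--(iv) hold. So $N\in\mathfrak F_{p,q}$.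

\medskip
\noindent\emph{Normal products.} Let $G=N_1N_2$ with normal subgroups $N_k\in\mathfrak F_{p,q}$. Then $G\in\mathfrak T_{p,q}$. Let $(Q,P^*)$ be a full frame, $P_k=P^*\cap N_k$ and $P=P_1P_2$. By Lemma~\ref{lem:frames}, $(Q,P)$ is a frame of $G$ and $(Q\cap N_k,P_k)$ is a frame of $N_k$. Put $A_k=[Q,P_k]$. Since $P_k\trianglelefteq P$, we have $A_k\trianglelefteq QP$ and $B=[Q,P]=A_1A_2$. By hypothesis and \eqref{eq:restrict}, $A_k$ is faithful on $R$ and toral in $G$. Let $\Lambda_k=[R,A_k]$, let $\Omega_k$ be its set of lines and $\mathbb T_k\le\operatorname{GL}(\Lambda_k)$ its torus. By Lemma~\ref{lem:toral}, $\Lambda_k\le Z(R)$, the group $QP$ respects the line system of $A_k$, and $A_k$ is elementary abelian and faithful on $\Lambda_k$, with image $[\mathbb T_k,P_k]$. The steps parallel those of Proposition~\ref{prop:F}.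

\emph{Step 1: $[A_1,A_2]=1$, and $B$ fixes every line in $\Omega_1\cup\Omega_2$.} By Lemma~\ref{lem:torus}, $A_2$ is generated by elements $y$ of order $q$ that act non-trivially on only one line of $\Omega_2$ (Galois case) or on only two lines (permutation case). Since $[R,y]=[\Lambda_2,y]$ by Lemma~\ref{lem:coprime}(d), we have $|[R,y]|\le p^s$, respectively $|[R,y]|\le p^{2s}$. If $y$ moved a line in $\Omega_1$, it would permute $q$ lines of $\Omega_1$ cyclically, and Lemma~\ref{lem:coprime}(e) would give $|[R,y]|\ge p^{s(q-1)}$. This exceeds $p^s$ because $q\ge3$, and it exceeds $p^{2s}$ in the permutation case because $q\geq5$. So $A_2$ fixes every line in $\Omega_1$ and normalizes the corresponding factor $C_q$ of $\mathbb T_1$. Being a $q$-group, it centralizes this factor, and hence $\mathbb T_1$. Thus $[A_1,A_2]$ acts trivially on $\Lambda_1$; it lies in $A_1$, which is faithful on $\Lambda_1$, so $[A_1,A_2]=1$. In particular $B$ is elementary abelian. Exchanging the indices, $A_1$ fixes every line in $\Omega_2$.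

\emph{Step 2: condition (i).} Let $C=C_Q(R)$. Then $[C,P_k]\le C\cap A_k=1$, so $P$ centralizes $C$. As $B=[B,P]$ is abelian, $C_B(P)=1$, and $B\cap C=1$.

\emph{Step 3: condition (ii).} By \eqref{eq:prod}, $\Lambda=[R,B]=\Lambda_1\Lambda_2\le Z(R)$, so $\Lambda$ is elementary abelian. Let $\Omega=\Omega_1\cup\Omega_2$, a set of $B$-invariant subgroups that generate $\Lambda$. Let $W\in\Omega_k$. The group induced by $B$ on $W$ is elementary abelian and commutes with $A_k$, so by Lemma~\ref{lem:field}(a) it lies in the cyclic group $\operatorname{End}_{A_k}(W)^*$. Therefore it has order $q$ and equals the group induced by $A_k$. Next we claim: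
\begin{equation}\label{eq:star}
A_k\text{ acts trivially on every }W\in\Omega\setminus\Omega_k .
\end{equation}
Indeed, if $A_k$ is non-trivial on $W\in\Omega$, it induces the full group of order $q$, so $W=[W,A_k]\le\Lambda_k$ is an irreducible $A_k$-submodule, and $W\in\Omega_k$ by Lemma~\ref{lem:toral}(a). Now let $W,W'\in\Omega$ be isomorphic $B$-modules, with $W\in\Omega_k$. Then $A_k$ is non-trivial on $W'$, so $W'\in\Omega_k$ by \eqref{eq:star}, and $W'=W$ because the two are isomorphic $A_k$-modules. A sum of pairwise non-isomorphic irreducible modules is direct, so $B$ is toral with set of lines $\Omega$. Let $T_W\le\operatorname{GL}(\Lambda)$, $W\in\Omega$, be the groups of its line system, which $P$ respects.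

\emph{Step 4: $P_1$ fixes every $W\in\Omega\setminus\Omega_1$ and centralizes $T_W$; the same holds for $P_2$ and $\Omega\setminus\Omega_2$.} As in Step~2 of Proposition~\ref{prop:F}, we use a commutator that lies in both normal subgroups. Let $W\in\Omega\setminus\Omega_1\subseteq\Omega_2$, $\alpha\in P_1$ and $y\in A_2$. Then $[y,\alpha]\in[Q,P_1]=A_1$ is trivial on $W$ by \eqref{eq:star}, so $y^\alpha=y[y,\alpha]$ and $y$ agree on $W$. Put $W'=W^{\alpha^{-1}}\in\Omega_2$. For $w\in W'$,
\[
(w^y)^\alpha=(w^\alpha)^{y^\alpha}=(w^\alpha)^y,
\]
so $w\mapsto w^\alpha$ is an $A_2$-isomorphism $W'\to W$. Hence $W'=W$, and $\alpha$ commutes on $W$ with the group induced by $A_2$, which is the group induced by $T_W$. As $\alpha$ normalizes $T_W$ and $T_W$ is faithful on $W$, it centralizes $T_W$.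

\emph{Step 5: conditions (iii) and (iv).} By Step~4, $[T_\Omega,P_1]=[T_{\Omega_1},P_1]$. By \eqref{eq:star} the image of $A_1$ in $\operatorname{GL}(\Lambda)$ lies in $T_{\Omega_1}$. Restriction to $\Lambda_1$ is an isomorphism $T_{\Omega_1}\to\mathbb T_1$ by Step~3. It is compatible with the action of $P_1$, and it maps both $[T_{\Omega_1},P_1]$ and the image of $A_1$ onto $[\mathbb T_1,P_1]$. So the image of $A_1$ is $[T_\Omega,P_1]$. With the indices exchanged, the image of $A_2$ is $[T_\Omega,P_2]$, and by \eqref{eq:prod} the image of $B=A_1A_2$ is $[T_\Omega,P]$. In the Galois case $P_k$ fixes the lines in $\Omega_k$ by (iv) for $N_k$ and the lines in $\Omega\setminus\Omega_k$ by Step~4, so $P=P_1P_2$ fixes every line. Hence $G\in\mathfrak F_{p,q}$.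
\end{proof}

\subsection{The gluing datum and the proof of Theorem~\ref{thm:pi}}

Let $W=\mathbb F_{p^s}$ and let $T\le W^*$ be the subgroup of order $q$, acting on $W$ by multiplication.

In the Galois case put $V=W$ and $U=T$, and let $f$ be the field automorphism $x\mapsto x^{p^{s/p}}$ of order $p$. It acts on $T$ as the power $p^{s/p}$, which is not $1$ modulo $q$ because $s/p<s$. So $[U,f]=U$. For $(p,q)=(2,3)$ the group $E=V\rtimes(U\rtimes\langle f\rangle)$ has order $24$ and acts faithfully on the four elements of $\mathbb F_4$, so $E\cong S_4$, and the glued group has order $4^2\cdot27\cdot2$.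

In the permutation case let $V=W\times\dots\times W$ with $p$ factors, on which $T\times\dots\times T$ acts coordinatewise, and let $f$ shift the coordinates cyclically. The coordinate subgroups of $V$ and of $T\times\dots\times T$ form a line system that $\langle f\rangle$ respects, with torus $T_\Omega=T\times\dots\times T$. Put $U=[T_\Omega,f]$. Then $U\neq1$ by Lemma~\ref{lem:torus}(b), and $[U,f]=U$ by Lemma~\ref{lem:coprime}(a); in particular $f$ has order $p$ on $U$.

In both cases $U\le\operatorname{GL}(V)$ is elementary abelian, so $(V,U,f)$ is a gluing datum. Let $E$ be its group and $G_0=V_1V_2S\langle m\rangle$ the glued group of Proposition~\ref{prop:glue}.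

\begin{lemma}\label{lem:hyp}
$\mathfrak N_{\{p,q\}}\subseteq\mathfrak F_{p,q}\subseteq\mathfrak K_q$, $E\in\mathfrak F_{p,q}$ and $G_0\notin\mathfrak F_{p,q}$.
\end{lemma}

\begin{proof}
A nilpotent $\{p,q\}$-group has the frame $(Q,1)$ with $B=1$, and (i)--(iv) hold trivially.

Let $G\in\mathfrak F_{p,q}$ with frame $(Q,P)$. Then $O_q(G)\le Q$ centralizes $R$, and $[O_q(G),P]\le C_Q(R)\cap B=1$ by (i). So the normal subgroup $C_G(O_q(G))$ contains the Sylow $p$-subgroup $RP$, hence $O^q(G)$, and $G\in\mathfrak K_q$.

A non-trivial normal $p$-subgroup of $U\langle f\rangle$ would equal $\langle f\rangle$ and centralize $U$. So $O_p(E)=V$, the group $E$ lies in $\mathfrak T_{p,q}$ with frame $(U,\langle f\rangle)$, and $B=[U,f]=U$ is faithful on $V$. In the Galois case $[V,U]=V$ is a single line with torus $T=[T,f]=U$, fixed by $f$. In the permutation case $f$ fixes no coordinate subgroup, so by Lemma~\ref{lem:torus}(b),(c) the group $U$ induces $T$ on each of them and they are pairwise non-isomorphic $U$-modules. Thus $U$ is toral with $[V,U]=V$ and torus $T_\Omega$, and (iii) is the definition of $U$. So $E\in\mathfrak F_{p,q}$.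

By Proposition~\ref{prop:glue}(c), $O_p(G_0)=V_1V_2$, so $G_0\in\mathfrak T_{p,q}$ has the frame $(S,\langle m\rangle)$ with $B=[S,m]=S$. By Proposition~\ref{prop:glue}(b), $C_S(V_1V_2)\ne1$, so (i) fails and $G_0\notin\mathfrak F_{p,q}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pi}]
Let $|\pi|\le1$. By Lemma~\ref{lem:pgroups}, a Fitting class of $\pi$-groups is empty, or consists of the trivial groups, or is the class of all $p$-groups with $\pi=\{p\}$. So the lattice is a chain. A chain is modular: if $\mathfrak F\subseteq\mathfrak K$, both sides of \eqref{eq:modular} equal $\mathfrak F\vee\mathfrak H$ when $\mathfrak H\subseteq\mathfrak K$, and both equal $\mathfrak K$ when $\mathfrak K\subseteq\mathfrak H$.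

Let $p<q$ be primes and let $\mathfrak X$ be a Fitting class containing all solvable $\{p,q\}$-groups. Then $\mathfrak X$ contains $\mathfrak F_{p,q}$ and $\mathfrak S_q\mathfrak S_p$. By Proposition~\ref{prop:Fpq} and Lemma~\ref{lem:hyp} the hypotheses of Proposition~\ref{prop:pentagon} hold for $\mathfrak F_{p,q}$, so the lattice of Fitting classes contained in $\mathfrak X$ is not modular. This applies to the class of solvable $\pi$-groups with $p,q\in\pi$, and to every Fitting class that contains all $\{p,q\}$-groups.
\end{proof}

\begin{thebibliography}{9}

\bibitem{DH}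
Doerk and Hawkes, \emph{Finite Soluble Groups}, Ch.~IX.

\bibitem{Kourovka}
\emph{Kourovka Notebook}, Question 14.47.

\bibitem{Vorobev}
N.~T.~Vorob'ev et al., \emph{On the distributivity and modularity signs of a family of Fitting sets of a finite group},
\texttt{https://rep.vsu.by/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 36518/1/\allowbreak On\%20the\%20\allowbreak Distributivity\%20\allowbreak and\%20\allowbreak Modularity\%20\allowbreak Signs\_2022.pdf}

\end{thebibliography}
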